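# The generating function of the primes satisfies no algebraic differential equation

## 1. Irregular primes, and regular sequences that grow like them

Let $p_1=2,\ p_2=3,\ p_3=5,\dots$ be the primes in increasing order and let $A(t)=\sum_{n\ge1}p_nt^n$. Is there a polynomial relation between $t$, $A(t)$ and finitely many derivatives of $A$? The answer one would first guess is no, and the reason one would first give is that the primes are too irregular. The answer is right. The reason is not the one we shall use: the proof replaces the primes by a smooth density at its first step. Let us fix the terms and then test the guess.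

**Definition (ADE).** An integer sequence $\{a_n\}_{n\ge1}$ is called ADE if its generating function $A(t)=\sum_{n\ge1}a_nt^n$ satisfies $Q(t,A,A',\dots,A^{(k)})=0$ for some $k\ge0$ and some nonzero polynomial $Q\in\mathbb C[x_0,\dots,x_{k+1}]$.

**Definition (P-recursive).** A sequence is P-recursive if $q_0(n)a_n+q_1(n)a_{n-1}+\cdots+q_r(n)a_{n-r}=0$ for all large $n$, with polynomials $q_0,\dots,q_r$ not all zero.

The generating function of a P-recursive sequence satisfies a linear differential equation with polynomial coefficients, so P-recursive sequences are ADE. For instance $a_n=n!$ is P-recursive, since $a_n-na_{n-1}=0$. The series $f=\sum_{n\ge0}n!\,t^n$ satisfies $t^2f'+(t-1)f+1=0$: for $n\ge1$ the coefficient of $t^n$ is $(n-1)(n-1)!+(n-1)!-n!=0$, and for $n=0$ it is $-1+1=0$. A nonlinear example is $g=1/f=1-t-t^2-\cdots$, which has integer coefficients. Substituting $f=1/g$, $f'=-g'/g^2$ and multiplying by $g^2$ gives $t^2g'=(t-1)g+g^2$. (Dropping the constant term changes $g$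 by a constant and keeps the equation algebraic.)

It is known that $\{p_n\}$ is not P-recursive. The conjecture that $\{p_n\}$ is not ADE comes from "206A Fall 2016 Combinatorics on Integer Sequences".

*Test at order zero.* Can $A$ be algebraic? Put $t=e^{-x}$, $x>0$, and $s=\log(1/x)$. As $x\to0^+$, the Riemann sums $x^2\sum ne^{-nx}$ and $x^2\sum n\log(nx)e^{-nx}$ tend to $\int_0^\infty ue^{-u}du=1$ and $\int_0^\infty u\log u\,e^{-u}du$. Since $\log n=s+\log(nx)$, we get $x^2\sum n\log n\,e^{-nx}=s+o(s)$. As $p_n\sim n\log n$, it follows that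
$$A(t)\sim\frac{1}{(1-t)^2}\log\frac1{1-t}\qquad(t\to1^-).$$
Now let $Q(t,A)=\sum_jq_j(t)A^j$ be nonzero, with $q_j(t)\sim\gamma_j(1-t)^{v_j}$ for the nonzero $q_j$. The $j$-th term is asymptotic to $\gamma_j(1-t)^{v_j-2j}(\log\frac1{1-t})^j$. Among the terms with the smallest exponent of $1-t$, the one with the largest $j$ dominates everything. So $Q(t,A)\sim c(1-t)^e(\log\frac1{1-t})^\ell$ with $c\ne0$, and $A$ is not algebraic.

*Test at order one.* The same growth is shared by $B(t)=(1-t)^{-2}\log\frac1{1-t}$, and $((1-t)^2B)'=\frac1{1-t}$, that is,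
$$(1-t)^3B'-2(1-t)^2B=1. \tag{1}$$
Its coefficients are $\sum_{m=1}^n\frac{n-m+1}m=(n+1)H_n-n\sim n\log n$, where $H_n=1+\frac12+\dots+\frac1n$. So a (non-integer) sequence with the leading growth of the primes can even be P-recursive. Growth to leading order decides order zero and nothing more.

*Test of irregularity.* Replace $p_n$ by $\lfloor \mathrm{li}^{-1}(n)\rfloor$, with the logarithmic integral recalled below: as regular a sequence as one can write with the density of the primes. Theorem 2 below shows that it is not ADE either. It also shows that $p_n+\varepsilon_n$ is not ADE for any choice of $\varepsilon_n\in\{0,1\}$. So neither the irregularity nor the arithmetic of the primes is the obstruction. It sits in the function $\mathrm{li}$.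

## 2. The two theorems and the prime number theorem

For $y>0$, $y\ne1$, let $\mathrm{li}(y)=\mathrm{PV}\int_0^y\frac{d\tau}{\log\tau}$. On $(0,1)$ it decreases from $0$ to $-\infty$; on $(1,\infty)$ it increases from $-\infty$ to $+\infty$. Near $y=1$, $\mathrm{li}(y)=\log|y-1|+O(1)$, and $\mathrm{li}(y)\sim y/\log y$ at infinity. Also
$$\mathrm{li}(2)=\int_0^1\Big(\frac1{\log(1+u)}+\frac1{\log(1-u)}\Big)du>0,$$
because $(1+u)(1-u)<1$ gives $\log(1+u)<|\log(1-u)|$. Hence $\mathrm{li}(y)\ge cy/\log y$ on $y\ge2$ for some $c>0$.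

**Theorem 1.** $A(t)=\sum_{n\ge1}p_nt^n$ satisfies no nontrivial algebraic differential equation.

**Theorem 2.** Let $0<a_1\le a_2\le\cdots$ be real, $\mathcal N(y)=\#\{n:a_n\le y\}$, and suppose that for some $\kappa>0$
$$\mathcal N(y)=\kappa\,\mathrm{li}(y)+O_B\big(y(\log y)^{-B}\big)\quad(y\to\infty)\qquad\text{for every }B>0. \tag{2}$$
Let $b_n\in\mathbb C$ with $b_n=a_n+O_B(n(\log(n+1))^{-B})$ for every $B$, and $A(t)=\sum_{n\ge1}b_nt^n$. Let $Q\ne0$ be a polynomial in $k+1$ variables whose coefficients are germs of meromorphic functions at $t=1$. Then there are $c\ne0$ and $e,\ell\in\mathbb Z$ with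
$$Q\big(t;A(t),A'(t),\dots,A^{(k)}(t)\big)\sim c\,(1-t)^e\Big(\log\frac1{1-t}\Big)^\ell\qquad(t\to1^-).$$
In particular $A$ is differentially transcendental over the field of germs of meromorphic functions at $t=1$, hence over $\mathbb C(t)$.

**Theorem 2 implies Theorem 1.** Take $a_n=b_n=p_n$, $\kappa=1$. The prime number theorem $\pi(y)=\mathrm{li}(y)+O(ye^{-c\sqrt{\log y}})$ (de la Vallée Poussin, 1899) gives (2). A nonzero $Q\in\mathbb C[x_0,\dots,x_{k+1}]$ is a nonzero polynomial in $x_1,\dots,x_{k+1}$ with coefficients in $\mathbb C[t]$, $t=x_0$. By Theorem 2, $Q(t,A,\dots,A^{(k)})\ne0$ for $t<1$ close to $1$.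

The prime number theorem is the only arithmetic input. For the smooth sequence of Section 1 take $a_n=\mathrm{li}^{-1}(n)\in(1,\infty)$: here $\mathcal N(y)=\lfloor\mathrm{li}(y)\rfloor$ once $\mathrm{li}(y)\ge0$, so (2) holds with $\kappa=1$, and $b_n=\lfloor a_n\rfloor=a_n+O(1)$ is allowed.

**Notation.** Throughout $x=e^{-s}$ and $D=\frac d{ds}=-x\frac d{dx}$. For a polynomial $T\in\mathbb C[X_0,\dots,X_k]$ put $T[F]=T(F,DF,\dots,D^kF)$; for example $T=X_1-1$ gives $T[F]=DF-1$. "$O(s^{-\infty})$" means $O(s^{-B})$ for every $B$ as $s\to+\infty$ along the reals. Thus $x=e^{-s}$ and $xs^C$ are $O(s^{-\infty})$. $C,c$ denote positive constants that may change from line to line.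

## 3. From the sequence to an autonomous equation in $s=\log(1/x)$

**Step 1: the sum becomes an integral over $y$.** This step makes the counting function visible in $A$. Let $a_n,b_n$ be as in Theorem 2, $\nu=\mathcal N/\kappa$, $t=e^{-x/\kappa}$ with $x>0$, and $a_0=0$. By (2), $\mathcal N(y)\sim\kappa y/\log y$. Since $\mathcal N(a_n)\ge n$ and $\mathcal N(y)\le n-1$ for $y<a_n$, we get $n\sim\kappa a_n/\log a_n$, so $\log n\sim\log a_n$ and $a_n\sim\kappa^{-1}n\log n$. All series therefore converge for $|t|<1$. As $\mathcal N=n$ on $[a_n,a_{n+1})$ and $e^{-x\nu(y)}=t^{\mathcal N(y)}$,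
$$M(x):=\int_0^\infty e^{-x\nu(y)}dy=\sum_{n\ge0}(a_{n+1}-a_n)t^n=(t^{-1}-1)\sum_{n\ge1}a_nt^n .\tag{3}$$
Put $M_b(x)=(t^{-1}-1)A(t)$ with $A=\sum b_nt^n$, and $\mathcal F(s)=xM_b(x)$.

**Step 2: a dictionary between $\partial_x$ and $D$.** We need to trade $x$-derivatives for $D$-derivatives with constant coefficients. For smooth $f$,
$$x^{i+1}\partial_x^i(x^{-1}f)=(-1)^i\prod_{j=1}^i(D+j)f .\tag{4}$$
Indeed, if $G_i$ is the left side, then $G_{i+1}=x^{i+2}\partial_x(x^{-i-1}G_i)=x\partial_xG_i-(i+1)G_i=-(D+i+1)G_i$. So the vectors $(x^{j+1}\partial_x^j(x^{-1}f))_{j\le i}$ and $(D^jf)_{j\le i}$ are related by a constant invertible triangular matrix.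

**Step 3: the functions $F_\pm$.** Replacing $\nu$ by $\mathrm{li}$ in $M$ gives a function free of arithmetic. We choose a complex-valued variant that differs from it by an invisible amount. For $0<x<1$ let
$$u(x)=\int_0^1e^{-x\,\mathrm{li}(y)}dy,\qquad v(x)=\int_1^\infty e^{-x\,\mathrm{li}(y)}dy,\qquad F_\pm(s)=x\,u(x)+e^{\pm i\pi x}x\,v(x). \tag{5}$$
Since $|\mathrm{li}(y)|\le C+\log\frac1{1-y}$ on $(0,1)$ and $\mathrm{li}<0$ there, $u$ extends analytically to $|x|<1$ and
$$u(x)=\sum_{n\ge0}u_nx^n,\qquad u_n=\frac1{n!}\int_0^1(-\mathrm{li}\,y)^n\,dy>0. \tag{6}$$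
For $v$, the integrand is $O((y-1)^{-x})$ near $y=1$ and decays at infinity since $\mathrm{li}(y)\sim y/\log y$. For real $s$ we have $F_-=\overline{F_+}$, and eliminating $v$,
$$F_--xu(x)=e^{-2\pi ix}\big(F_+-xu(x)\big). \tag{7}$$
The factors $e^{\pm i\pi x}$ come from passing above or below the singularity of $\mathrm{li}$ at $y=1$; Section 7 shows that $F_+$ then continues to a very large domain.

**Lemma 3.** For every $i\ge0$: $D^i\mathcal F(s)=D^iF_+(s)+O(s^{-\infty})$, $\ x^{i+1}M_b^{(i)}(x)=O(s)$, and $D^iF_+(s)=O(s)$.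

*Proof.* Let $M_*(x)=\int_2^\infty e^{-x\,\mathrm{li}(y)}dy$.

(a) *Size of the model.* We claim $x\int_2^\infty e^{-x\,\mathrm{li}(y)/4}dy=O(s)$. For $2\le y\le x^{-2}$ we have $\log y\le2s$, so $\mathrm{li}(y)/4\ge cy/(8s)$ and this range contributes at most $x\cdot\frac{8s}{cx}$. For $y>x^{-2}$ we have $x>y^{-1/2}$, so $x\,\mathrm{li}(y)/4\ge c'y^{1/4}$ and this range contributes $O(x)$. Since $z^ie^{-z}\le C_ie^{-z/4}$ for $z\ge 0$, we get $x^{i+1}M_*^{(i)}=O(s)$, and by (4) $D^i(xM_*)=O(s)$.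

(b) *From $\nu$ to $\mathrm{li}$.* We claim $x^{i+1}(M^{(i)}-M_*^{(i)})=O(s^{-\infty})$. Choose $y_0\ge2$ with $\frac12\mathrm{li}\le\nu\le2\,\mathrm{li}$ and $\mathrm{li}\ge1$ on $[y_0,\infty)$. The range $y\le y_0$ contributes $O(x^{i+1})$. By (2) with $B+1$, $|\nu-\mathrm{li}|\le C_B\,\mathrm{li}(y)(\log y)^{-B}$ for $y\ge y_0$. The derivative of $z\mapsto z^ie^{-xz}$ is at most $(iz^{i-1}+xz^i)e^{-xz}$ in modulus, so the mean value theorem between $\mathrm{li}(y)$ and $\nu(y)$ gives
$$x^{i+1}\big|\nu^ie^{-x\nu}-\mathrm{li}^ie^{-x\,\mathrm{li}}\big|\le Cx(\log y)^{-B}\big((x\,\mathrm{li})^i+(x\,\mathrm{li})^{i+1}\big)e^{-x\,\mathrm{li}/2}\le C'x(\log y)^{-B}e^{-x\,\mathrm{li}(y)/4}.$$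
The part $y\le x^{-1/2}$ contributes $O(x^{1/2})$. For $y>x^{-1/2}$ we have $\log y>s/2$, and by (a) this part contributes $O(s^{-B}\cdot s)$. As $B$ is arbitrary, the claim follows.

(c) *From $a_n$ to $b_n$.* We claim $x^{i+1}(M_b-M)^{(i)}=O(s^{-\infty})$. Let $\Delta=\sum(b_n-a_n)t^n$, differentiated in $x$. Then
$$x^{i+2}|\Delta^{(i)}|\le Cx^{i+2}\sum_nn^{i+1}(\log(n+1))^{-B}e^{-nx/\kappa}=O(s^{-B}),$$
because the terms $n\le x^{-1/2}$ give $O(x^{(i+2)/2})$ and the others $O(s^{-B})\,x^{i+2}\sum n^{i+1}e^{-nx/\kappa}=O(s^{-B})$. Now $M_b-M=(e^{x/\kappa}-1)\Delta=x\,a(x)\Delta$ with $a$ analytic. By Leibniz, $x^{i+1}(M_b-M)^{(i)}$ is a combination with bounded coefficients of $x^{i+2}\Delta^{(i)}$ and of $x^{i+1}\Delta^{(i-l)}=x^{l-1}\cdot x^{i-l+2}\Delta^{(i-l)}$, $1\le l\le i$. All are $O(s^{-\infty})$.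

(d) *From $M_*$ to $F_+$.* By (5),
$$F_+-xM_*=x\Big[u(x)+e^{i\pi x}\int_1^2e^{-x\,\mathrm{li}(y)}dy\Big]+(e^{i\pi x}-1)\,xM_* .$$
The bracket is analytic in $|x|<1$, since $\mathrm{li}(y)=\log|y-1|+O(1)$ near $1$. As $D=-x\partial_x$, all $D$-derivatives of the first term and of $e^{i\pi x}-1$ are $O(x)$. With (a), all $D$-derivatives of $F_+-xM_*$ are $O(xs)=O(s^{-\infty})$.

By (b), (c) and (4), $D^i(xM_b-xM_*)=O(s^{-\infty})$; with (d) this is the first assertion. The second follows from (a), (b), (c), the third from (a), (d). $\square$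

**Step 4: reduction of Theorem 2.** The purpose is to pass to an equation with constant coefficients. Everything will follow from the next statement, whose proof occupies the rest of the notes.

**Proposition 4.** If $0\ne T\in\mathbb C[X_0,\dots,X_k]$, then $T[F_+](s)\sim c\,s^\ell$ as $s\to+\infty$ for some $c\ne0$, $\ell\in\mathbb Z$.

*Proof that Proposition 4 implies Theorem 2.* The map $t=e^{-x/\kappa}$ is biholomorphic from a neighborhood of $x=0$ to one of $t=1$, so the coefficients of $Q$ become meromorphic germs at $x=0$. Since $\frac d{dt}=-\kappa e^{x/\kappa}\frac d{dx}$ and $A=M_b/(e^{x/\kappa}-1)$, we have $A^{(i)}=\sum_{j\le i}c_{ij}(x)M_b^{(j)}$ with $c_{ij}$ meromorphic at $0$ and $c_{ii}=(-\kappa e^{x/\kappa})^i/(e^{x/\kappa}-1)\ne0$. This triangular substitution is invertible over the field of meromorphic germs, so for small $x>0$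
$$Q(t;A,\dots,A^{(k)})=\sum_\alpha r_\alpha(x)\prod_{i=0}^k\big(M_b^{(i)}\big)^{\alpha_i},$$
a finite sum whose coefficients are not all zero. Discard the zero $r_\alpha$ and write $r_\alpha=x^{v_\alpha}(\rho_\alpha+O(x))$ with $\rho_\alpha\ne0$, and $M_b^{(i)}=x^{-i-1}\mathcal F_i$ with $\mathcal F_i=O(s)$ by Lemma 3. Let $e=\min_\alpha\big(v_\alpha-\sum_i(i+1)\alpha_i\big)$ and let $P_1(Z_0,\dots,Z_k)=\sum\rho_\alpha Z^\alpha$ over the $\alpha$ attaining the minimum. Then $P_1\ne0$ and
$$x^{-e}Q(t;A,\dots,A^{(k)})=P_1(\mathcal F_0,\dots,\mathcal F_k)+O(xs^C).$$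
By (4) with $f=\mathcal F$, $\mathcal F_i=(-1)^i\prod_{j=1}^i(D+j)\mathcal F$, an invertible constant linear change of variables. So $P_1(\mathcal F_0,\dots,\mathcal F_k)=P[\mathcal F]$ with $0\ne P\in\mathbb C[X_0,\dots,X_k]$. By Lemma 3, where all quantities are polynomially bounded in $s$, and Proposition 4,
$$x^{-e}Q(t;A,\dots,A^{(k)})=P[F_+](s)+O(s^{-\infty})\sim c\,s^\ell .$$
Finally $x=\kappa\log(1/t)\sim\kappa(1-t)$ and $s\sim\log\frac1{1-t}$ as $t\to1^-$. $\square$

## 4. What a finite number of terms can and cannot exclude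

The sensible first attempt is to compute the expansion of $F_+$ to more terms and to see which equations survive. It disposes of equation (1). In fact
$$F_+(s)=s+\log s+O(1). \tag{8}$$
To see this, by part (d) above it suffices to treat $xM_*$. Let $\Lambda$ be the inverse of $\mathrm{li}$ on $[2,\infty)$; then $\Lambda'(r)=\log\Lambda(r)$, so
$$xM_*(x)=x\int_{\mathrm{li}(2)}^\infty e^{-xr}\log\Lambda(r)\,dr=\int_{x\,\mathrm{li}(2)}^\infty e^{-\rho}\log\Lambda(\rho/x)\,d\rho .$$
From $\mathrm{li}(y)\sim y/\log y$ we get $\log\Lambda(r)=\log r+\log\log r+O(1)$ for $r\ge3$. For $\sqrt x\le\rho\le1/x$, $\log(\rho/x)=s+\log\rho$ lies in $[s/2,2s]$, so $\log\Lambda(\rho/x)=s+\log\rho+\log s+O(1)$; integrating gives $s+\log s+O(1)$. The range $\rho<\sqrt x$ contributes $O(s\sqrt x)$, and the range $\rho>1/x$ contributes $O(1)$ because there $\log\Lambda(\rho/x)=O(\log\rho)$. This is (8).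

Suppose now that $A=\sum p_nt^n$ satisfied (1). Here $A=x^{-2}\mathcal F\cdot\frac{x}{e^x-1}$ and $\frac d{dt}=-e^x\frac d{dx}$, so $A'=x^{-3}(2\mathcal F+D\mathcal F)+O(x^{-2}s)$. The left side of (1) is then $(2\mathcal F+D\mathcal F)-2\mathcal F+O(xs)=D\mathcal F+O(xs)$. Thus $D\mathcal F=1+O(xs)$ and $\mathcal F=s+\mathrm{const}+o(1)$, contradicting (8).

But the term $\log s$ does not exclude all equations. For $s>1$ let $h>1$ be the solution of $h-\log h=s$. Then $h=s+\log s+o(1)$, matching (8), and $Dh=h/(h-1)$, so $h$ satisfies the algebraic equation $(h-1)Dh=h$. We shall see that $F_+$ has a full expansion $\sum_{n\ge0}m_nh^{2-n}$. For each $N$ the truncation $R_N=\sum_{n<N}m_nh^{2-n}$ lies in the field $\mathbb C(h)$, and so does $DR_N$. This field has transcendence degree one over $\mathbb C$, so $T_N[R_N]=0$ for some nonzero $T_N\in\mathbb C[X_0,X_1]$. Here the attempt stops: however many terms we compute, some function with exactly these terms satisfies an algebraic differential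 equation. The whole series has to be used at once.

A second difficulty is that an equation for $\mathcal F$ gives only $T[F_+]=O(s^{-\infty})$, and for general functions this is far from $T[F_+]=0$: with $F=s+e^{-s}$ and $T=X_1-1$ one has $T[F]=-e^{-s}$.

What gets past both points is that $F_+$ and $F_-$ are two different functions with the same expansion, since by (7) they differ by $O(xs)$. If smallness to all orders can be promoted to exact vanishing, then an equation for $F_+$ modulo $O(s^{-\infty})$ holds exactly for $F_+$ and for $F_-$. Their explicit relation (7) then produces further equations, and the supply never ends.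

## 5. Two functions with one expansion

The promotion is the following lemma. It is the analytic heart of the matter and is proved in Section 9; we first see what it gives. The constant $R$ is fixed in Section 6.

**Lemma 5.** Let $0\ne T\in\mathbb C[X_0,\dots,X_k]$ and $L=2\deg T$. There are $m_n\in\mathbb C$ such that, for real $s\to+\infty$, with $h>1$ defined by $h-\log h=s$,
$$T[F_+](s)\sim\sum_{n\ge0}m_nh^{L-n}.$$
If all $m_n=0$ (equivalently $T[F_+](s)=O(s^{-\infty})$), then $T[F_+](s)=0$ for all real $s>R$.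

**Proposition 6.** If $0\ne T\in\mathbb C[X_0,\dots,X_k]$, then $T[F_+]$ does not vanish identically on $(R,\infty)$.

*Proof.* **Step 1: the algebra.** This step writes (7) as a substitution. Let $\mathbb C\{X\}=\mathbb C[X_0,X_1,\dots]$ with $DX_i=X_{i+1}$, $X=X_0$, and
$$I=\{T\in\mathbb C\{X\}:\ T[F_+](s)=0\ \text{for all } s>R\},$$
a complex vector space. Extend $D$ to $\mathbb C\{X\}[[x]]$ by $D(\sum x^nT_n)=\sum x^n(DT_n-nT_n)$, a derivation with $Dx=-x$, as for $x=e^{-s}$. Let $\varphi$ be the $x$-adically continuous $\mathbb C[[x]]$-algebra endomorphism of $\mathbb C\{X\}[[x]]$ with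
$$\varphi(X)=xu(x)+e^{-2\pi ix}(X-xu(x)),\qquad\varphi(X_i)=D^i\varphi(X).$$
It commutes with $D$, because it does so on $x$ and on the $X_i$. Modulo $x$ it is the identity.

**Step 2: the claim $\varphi(I)\subset I[[x]]:=\{\sum x^nT_n:T_n\in I\}$.** This turns one equation into infinitely many. Let $T\in I\cap\mathbb C[X_0,\dots,X_k]$ and $\varphi(T)=\sum_nx^nT_n$ with $T_n\in\mathbb C[X_0,\dots,X_k]$; note $T_0=T$.

First, $T[F_-](s)=0$ for $s>R$. By (7), $F_--F_+=(e^{-2\pi ix}-1)(F_+-xu)$. All $D$-derivatives of $e^{-2\pi ix}-1$ and of $xu$ are $O(x)$, and $D^iF_+=O(s)$, so $D^i(F_--F_+)=O(xs)$. Hence $T[F_-]=T[F_-]-T[F_+]=O(s^{-\infty})$. Let $\overline T$ have the conjugate coefficients. For real $s$, $\overline T[F_+](s)=\overline{T[F_-](s)}=O(s^{-\infty})$. Lemma 5 gives $\overline T[F_+]=0$ on $(R,\infty)$, so $T[F_-]=0$ there.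

Next, by (7), $D^iF_-$ is obtained from $\varphi(X_i)$ by putting $x=e^{-s}$, $X_l=D^lF_+(s)$, since this evaluation turns the formal $D$ into $\frac d{ds}$. The $\varphi(X_i)$ are polynomials of degree at most $1$ in the $X_l$ with coefficients analytic in $|x|<1$. So $\varphi(T)$ is a polynomial in $X_0,\dots,X_k$ with coefficients analytic in $|x|<1$. By Cauchy's estimates on $|x|=\frac12$ the coefficients of $T_n$ are $O(2^n)$, hence $|T_n[F_+](s)|\le C2^ns^C$ for large real $s$, and
$$0=T[F_-](s)=\sum_{n\ge0}x^nT_n[F_+](s).$$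
We have $T_0=T\in I$. If $T_0,\dots,T_{n-1}\in I$, then
$$T_n[F_+](s)=-\sum_{l>n}x^{l-n}T_l[F_+](s)=O(xs^C)=O(s^{-\infty}),$$
so $T_n\in I$ by Lemma 5. By induction all $T_n\in I$.

Before going on, look at the smallest case. Suppose $T=X_1-\alpha X\in I$. Modulo $x^2$, $\varphi(X)=X-2\pi ixX$ and $\varphi(X_1)=D\varphi(X)=X_1-2\pi ix(X_1-X)$, so $T_1=-2\pi i(X_1-X-\alpha X)=-2\pi i(T-X)$. Since $T,T_1\in I$, also $X\in I$, that is, $F_+=0$ on $(R,\infty)$, against (8). The general case uses the powers $x^j$ with $j\ge2$.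

**Step 3: iterating and differentiating.** This step replaces $\varphi$ by its infinitesimal version, which is linear in the first partial derivatives of $T$. By $\mathbb C[[x]]$-linearity and continuity, $\varphi(I[[x]])\subset I[[x]]$, so $\varphi^n(I)\subset I[[x]]$ for all $n\ge0$. Since $\varphi(X-xu)=e^{-2\pi ix}(X-xu)$ and $\varphi$ fixes $\mathbb C[[x]]$,
$$\varphi^n(X)=X+(e^{-2\pi inx}-1)(X-xu(x)),\qquad\varphi^n(X_i)=D^i\varphi^n(X).$$
For $T\in I$, the coefficient of $x^j$ in $\varphi^n(T)$ is therefore a polynomial in $n$ with coefficients in $\mathbb C\{X\}$, whose values at $n=0,1,2,\dots$ lie in the vector space $I$. By Vandermonde inversion its coefficients are linear combinations of finitely many of these values, so they lie in $I$. The coefficients of $n^1$ are found by formally differentiating in $n$ at $n=0$: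
$$\sum_i\frac{\partial T}{\partial X_i}\,D^i\big(-2\pi\sqrt{-1}\;x(X-xu(x))\big)\in I[[x]].$$

**Step 4: separating the partial derivatives.** Here the positivity of the $u_n$ enters. Let $T\in\mathbb C[X_0,\dots,X_k]$. The part $D^i(xX)=x(D-1)^iX$ contributes only to $x^1$. For $j\ge2$ the coefficient of $x^j$ comes only from $2\pi\sqrt{-1}\,x^2u(x)$, and $D^ix^j=(-j)^ix^j$. As $u_{j-2}\ne0$ by (6),
$$\sum_{i=0}^k(-j)^i\frac{\partial T}{\partial X_i}\in I\qquad(j=2,3,\dots,k+2).$$
These are $k+1$ combinations with an invertible Vandermonde matrix, so $\partial T/\partial X_i\in I$ for every $i$.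

**Step 5: descent.** If $I\ne0$, take $0\ne T\in I$ of minimal total degree. $T$ is not constant, because nonzero constants are not in $I$. So some $\partial T/\partial X_i$ is nonzero, lies in $I$ and has smaller degree, a contradiction. Hence $I=0$. $\square$

*Proof of Proposition 4 from Lemma 5 and Proposition 6.* By Proposition 6 and Lemma 5 some $m_n\ne0$. For the smallest such $n$, $T[F_+](s)\sim m_nh^{L-n}\sim m_ns^{L-n}$, as $h\sim s$. $\square$

Only Lemma 5 remains. Ignoring the singularity at $y=1$ for a moment, integrate by parts: $x\int e^{-x\,\mathrm{li}(y)}dy=x^2\int y\,e^{-x\,\mathrm{li}(y)}\,d\,\mathrm{li}(y)$. With $\mathrm{li}(y)=e^{s'}$ and $y=e^{s'}g(s')$ this becomes the convolution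
$$\int g(s')\exp\big(2(s'-s)-e^{s'-s}\big)\,ds' .$$
So we need the inverse of $\mathrm{li}$ as an analytic function on as large a domain as possible.

## 6. The inverse of the logarithmic integral, above and below its singularity

**Step 1: the exponential integral on a slit plane.** We need one branch with uniform asymptotics in a sector wider than the plane's half. For real $w\ne0$ put $\mathrm{Ei}(w)=\mathrm{li}(e^w)$. Let $\Omega=\mathbb C\setminus\{-i\tau:\tau\ge0\}$, with $\arg\in(-\frac\pi2,\frac{3\pi}2)$ and $\log_+$ the corresponding logarithm. Let $U_+(w)=\int_{-\infty}^we^\tau\frac{d\tau}\tau$ along paths in $\Omega$ starting at $-\infty$ on the negative real axis. As $\Omega$ is simply connected, $U_+$ is well defined and analytic, $U_+'=e^w/w$. Since $e^w/w-1/w$ is entire, $U_+-\log_+$ extends to an entire function. Substituting $e^\tau$ for the variable in $\mathrm{li}$ gives $U_+(w)=\mathrm{Ei}(w)$ for $w<0$. For $w>0$ the path passes $0$ on a small clockwise half circle above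 $0$, so $U_+(w)=\mathrm{Ei}(w)-i\pi$. Put $E_+(w)=we^{-w}U_+(w)$.

**Lemma 7.** For $0<\eta<\pi/4$: $E_+(w)=1+O_\eta(1/|w|)$ for $|w|\ge1$, $-\frac\pi2+\eta\le\arg w\le\frac{3\pi}2-\eta$.

*Proof.* *Case $\frac\pi2\le\arg w\le\frac{3\pi}2-\eta$.* Integrate along $\tau=w-\sigma$, $\sigma\ge0$. This half-line lies in $\Omega$. Joining it to the negative real axis by the vertical segment at $\mathrm{Re}\,\tau=-\rho$ costs $O(|w|e^{-\rho})\to0$. So $E_+(w)=\int_0^\infty e^{-\sigma}\frac w{w-\sigma}d\sigma$ and $E_+(w)-1=\int_0^\infty e^{-\sigma}\frac\sigma{w-\sigma}d\sigma$. Here $|w-\sigma|\ge|w|$ because $\mathrm{Re}\,w\le0$, so $|E_+(w)-1|\le1/|w|$.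

*Case $-\frac\pi2+\eta\le\arg w\le\frac\pi2$.* Use $\tau=w-\sigma$ with $\sigma=re^{-i\varphi}$, $r\ge0$, $\varphi=\frac\pi2-\frac\eta2$. Then $\tau=w+re^{i(\pi/2+\eta/2)}$ stays in the sector $-\frac\pi2+\eta\le\arg\tau\le\frac\pi2+\frac\eta2$, which is convex (its opening is less than $\pi$) and contained in $\Omega$. The arc $|\tau|=\rho$ from this ray to argument $\pi$ has length $O(\rho)$, and $|e^\tau/\tau|\le Ce^{-c_\eta\rho}$ on it for large $\rho$, since the argument of the ray tends to $\frac\pi2+\frac\eta2$. So arcs contribute $0$ in the limit, and the formula for $E_+(w)-1$ holds with the ray in $\sigma$. The angle between $w$ and $\sigma$ is $\arg w+\varphi\in[\frac\eta2,\pi-\frac\eta2]$, so $|w-\sigma|\ge|w|\sin\frac\eta2$, and $|e^{-\sigma}|=e^{-r\sin(\eta/2)}$. Hence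
$$|E_+(w)-1|\le\frac1{|w|\sin(\eta/2)}\int_0^\infty re^{-r\sin(\eta/2)}dr.\qquad\square$$

**Step 2: inverting.** Let $S=\{-\frac{3\pi}8<\arg s<\frac{11\pi}8\}$ and $S^\sharp=\{-\frac{7\pi}{16}\le\arg w\le\frac{23\pi}{16}\}$. By Lemma 7 with $\eta=\frac\pi{32}$, there is $r_0$ such that for $w\in S^\sharp$, $|w|\ge r_0$, the principal branch $\epsilon(w):=\log E_+(w)$ is analytic, $|\epsilon(w)|\le1$, $\epsilon(w)=O(1/|w|)$, and, by Cauchy's estimates on discs of radius comparable to $|w|$, $\epsilon'(w)=O(1/|w|)$.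

**Lemma 8.** There is $R_1$ such that for $s\in S$, $|s|>R_1$, the equation
$$w-\log_+w+\epsilon(w)=s \tag{9}$$
has exactly one solution $w=w_+(s)$ with $|w-s|\le2\log|s|$. It is analytic in $s$; $|w_+(s)-s|\le\log|s|+7$; $U_+(w_+(s))=e^s$; and $g_+(s):=w_+/E_+(w_+)$ satisfies $e^sg_+(s)=e^{w_+(s)}$ and $|g_+(s)|\le2|s|$.

*Proof.* For $|s|$ large the disc $|w-s|\le2\log|s|$ lies in $S^\sharp\cap\{|w|\ge\max(r_0,|s|/2)\}$. On it, $|\log_+w-\epsilon(w)|\le\log|w|+\frac{3\pi}2+1\le\log|s|+7\le2\log|s|$, and the map $w\mapsto s+\log_+w-\epsilon(w)$ has derivative $\frac1w-\epsilon'(w)$ of modulus at most $\frac12$. So it is a contraction of the disc. Its unique fixed point satisfies $|w-s|\le\log|s|+7$, hence is interior. The derivative of $w-\log_+w+\epsilon(w)$ is nonzero there, so the implicit function theorem gives a local analytic solution; by continuity it lies in the corresponding discs, so by uniqueness it is $w_+$. Exponentiating (9), $e^s=e^wE_+(w)/w=U_+(w)$, and $e^sg_+(s)=\frac{e^wE_+(w)}w\cdot\frac w{E_+(w)}=e^w$.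 Finally $|w_+|\le|s|+\log|s|+7$ and $E_+(w_+)\to1$ give $|g_+|\le2|s|$ for $|s|$ large. $\square$

**Step 3: the lower objects and the shift by $2\pi i$.** This relation will let the upper and lower pictures be glued on the left. Put $\log_-z=\overline{\log_+\bar z}$, $U_-(w)=\overline{U_+(\bar w)}$, and likewise $E_-,\epsilon_-,w_-,g_-$ on the conjugate regions; $w_-,g_-$ live on $\overline S\cap\{|s|>R_1\}$, where $\overline S=\{\bar s:s\in S\}$. For $\mathrm{Re}\,w<0$ we have $\log_-w=\log_+w-2\pi i$. Also $U_-=U_+$ there, as both are analytic in the left half plane and equal $\mathrm{Ei}$ on the negative axis; so $E_-=E_+$ and $\epsilon_-=\epsilon$. For $R$ large: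
$$\text{if }\mathrm{Re}\,s\le-R,\ |\mathrm{Im}\,s|\le2R,\ |\mathrm{Im}\,s+2\pi|\le2R,\ \text{ then }\ g_-(s+2\pi i)=g_+(s). \tag{10}$$
Indeed, since $2<\tan\frac{3\pi}8$, $s\in S$ and $s+2\pi i\in\overline S$. Let $w=w_+(s)$. As $|s|\le\sqrt5\,|\mathrm{Re}\,s|$, $\mathrm{Re}\,w\le\mathrm{Re}\,s+2\log|s|<0$. So $w-\log_-w+\epsilon_-(w)=s+2\pi i$, and $|w-s-2\pi i|\le\log|s|+7+2\pi\le2\log|s+2\pi i|$ for $R$ large. By uniqueness $w=w_-(s+2\pi i)$, and $w/E_-(w)=w/E_+(w)$.

Fix from now on $R\ge16$, $R>R_1$, $R$ large enough for (10).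

## 7. $F_+$ as a contour integral on a large domain

Let $K(\tau)=\exp(2\tau-e^\tau)$ and $c_0=\cos\frac{3\pi}8>0$. As $|K(\tau)|=\exp(2\mathrm{Re}\,\tau-e^{\mathrm{Re}\,\tau}\cos\mathrm{Im}\,\tau)$,
$$|K(\tau)|\le e^{1+2\mathrm{Re}\,\tau}\ (\mathrm{Re}\,\tau\le0),\qquad|K(\tau)|\le\exp\big(2\mathrm{Re}\,\tau-c_0e^{\mathrm{Re}\,\tau}\big)\ \big(|\mathrm{Im}\,\tau|\le\tfrac{3\pi}8\big). \tag{11}$$

**Step 1: domain and contours.** We look for contours on which $g_+$ is defined and $K(s'-s)$ decays. Let $\mathcal U=\{\mathrm{Im}\,s>R\}\cup\{s\in S:\mathrm{Re}\,s>R\}$, open and connected. For $s\in\mathcal U$ put $\beta=\max(R,\mathrm{Im}\,s)$ and let $C_s$ be: horizontal from $-\infty+i\beta$ to $\mathrm{Re}\,s+i\beta$, vertical to $s$, horizontal from $s$ to $s+\infty$. Then $C_s$ lies in the simply connected region $G:=S\cap\{|s'|>R_1\}$. If $\mathrm{Im}\,s>R$, $C_s$ is a horizontal line at height above $R$. Otherwise $\mathrm{Re}\,s>R$, the first piece has height $R$, and the other pieces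 have real part above $R$ and arguments above $-\frac{3\pi}8$. Define
$$\Phi_+(s)=\int_{C_s}g_+(s')K(s'-s)\,ds',\qquad\Phi_-(s)=\overline{\Phi_+(\bar s)}\quad(s\in\overline{\mathcal U}:=\{\bar s:s\in\mathcal U\}).$$

**Step 2: analyticity.** Fix $s_0\in\mathcal U$ and let $s$ be close to $s_0$. The contours $C_s$ and $C_{s_0}$ lie in $G$. At the left they can be joined by short vertical segments at $\mathrm{Re}\,s'=-\rho$, where the integrand is $O(\rho e^{-2\rho})$. At the right they can be joined by short vertical segments at $\mathrm{Re}\,s'=\rho$, where $|\mathrm{Im}(s'-s)|\le\frac{3\pi}8$ and the second bound in (11) applies. By Cauchy's theorem $\Phi_+(s)=\int_{C_{s_0}}g_+(s')K(s'-s)ds'$, with locally uniform convergence in $s$. So $\Phi_+$ is analytic on $\mathcal U$. In the same way: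
$$\text{for }\mathrm{Im}\,s>R,\ \theta>R,\ |\theta-\mathrm{Im}\,s|\le\tfrac{3\pi}8,\ C_s\text{ may be replaced by the line }\mathrm{Im}\,s'=\theta. \tag{12}$$

**Step 3: growth.** Later estimates need a polynomial bound. On the first two pieces of $C_s$, $\mathrm{Re}(s'-s)\le0$ and $|\mathrm{Im}(s'-s)|\le R+|s|$, and the vertical piece has length at most $R+|s|$. On the last piece $s'-s\ge0$. With $|g_+(s')|\le2|s'|\le2|s|+2|s'-s|$ and (11), the horizontal pieces contribute $O(R+|s|)$ and the vertical piece $O((R+|s|)^2)$. As $|s|>R$,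
$$|\Phi_+(s)|\le C|s|^2\qquad(s\in\mathcal U). \tag{13}$$

**Lemma 9.** For real $s>R$, $\Phi_\pm(s)=F_\pm(s)$. Hence $F_+$ and $F_-$ continue analytically to $\mathcal U$ and $\overline{\mathcal U}$, and (7) holds on $\{\mathrm{Re}\,s>R,\ |\arg s|<\frac{3\pi}8\}$.

*Proof.* Let $s>R$ be real. Substitute $w=w_+(s')$. By Lemma 8, $e^{s'}=U_+(w)$ and $e^{s'}g_+(s')=e^w$, so $g_+(s')e^{2(s'-s)}ds'=x^2e^wU_+'(w)dw$ and
$$\Phi_+(s)=x^2\int_\Gamma e^we^{-xU_+(w)}U_+'(w)\,dw=x\int_\Gamma e^{w-xU_+(w)}dw,\qquad\Gamma=w_+(C_s)\subset\Omega .$$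
The second equality is integration by parts. Its boundary function is $e^we^{-xU_+(w)}=e^{s'}g_+(s')e^{-xe^{s'}}$, which tends to $0$ at both ends of $C_s$ since $|g_+(s')|\le2|s'|$. The last integral converges absolutely because $w_+'=(1-\frac1w+\epsilon'(w))^{-1}$ is bounded.

Next we move $\Gamma$ to the real axis. By (9), $w=s'+\log_+w-\epsilon(w)$. At the left end ($s'=-r+iR$, $r\to\infty$) $\mathrm{Re}\,w\to-\infty$ and $\mathrm{Im}\,w\to R+\pi$; at the right end ($s'$ real, $s'\to+\infty$) $\mathrm{Re}\,w\to+\infty$ and $\mathrm{Im}\,w\to0$. In the left half-strip $|\mathrm{Im}\,w|\le R+4$, $\mathrm{Re}\,w\to-\infty$, one has $U_+(w)\to0$, so the integrand is $O(e^{\mathrm{Re}\,w})$. For $|\mathrm{Im}\,w|\le1$ and $\mathrm{Re}\,w$ large, $U_+(w)=e^wE_+(w)/w$ with $E_+(w)\to1$ and $\arg w\to0$, so $\mathrm{Re}\,U_+(w)\ge\frac14e^{\mathrm{Re}\,w}/|w|$ (as $\cos1>\frac14$), and the integrand tends to $0$ faster than any exponential. So $\Gamma$ can be joined at both ends to the real axis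 by vertical segments of bounded length that contribute $0$ in the limit. As $\Omega$ is simply connected, $\Gamma$ may be replaced by the real axis indented above $0$. Near $0$, $U_+-\log_+$ is bounded, so $|e^{-xU_+(w)}|\le C|w|^{-x}$ with $0<x<1$, and the indentation may be shrunk to $0$. As $U_+=\mathrm{Ei}$ on the left and $U_+=\mathrm{Ei}-i\pi$ on the right,
$$\Phi_+(s)=x\int_{-\infty}^0e^{w-x\mathrm{Ei}(w)}dw+xe^{i\pi x}\int_0^\infty e^{w-x\mathrm{Ei}(w)}dw=xu(x)+e^{i\pi x}xv(x)=F_+(s),$$
with $y=e^w$. Conjugating gives $\Phi_-=F_-$. The region in the lemma is connected, lies in $\mathcal U\cap\overline{\mathcal U}$, and $|x|<1$ on it, so (7) persists there by analytic continuation. $\square$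

From now on we write $F_\pm$ for $\Phi_\pm$.

## 8. Truncated integrals near the negative real axis

The domain $\mathcal U$ omits a neighborhood of the negative real axis, because a full horizontal line of small height would meet $|s'|\le R_1$. There we use the part of the integral to the left of $-R$. For $\theta\in[-2R,2R]$ the ray $\{-r+i\theta:r\ge R\}$ lies in $G$ (as $2<\tan\frac{3\pi}8$). Put
$$F^\theta(s)=\int_{-\infty+i\theta}^{-R+i\theta}g_+(s')K(s'-s)\,ds',$$
an entire function of $s$. Note $\exp(2r-c_0e^r)\le Ce^{-2r}$ for $r\ge0$.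

**Step 1: growth.** If $|\mathrm{Im}\,s-\theta|\le\frac{3\pi}8$, both bounds in (11) apply, so $|K(s'-s)|\le Ce^{-2|\mathrm{Re}(s'-s)|}$ on the ray. With $|g_+(s')|\le2|s|+2|s'-s|$,
$$|F^\theta(s)|\le C(1+|s|)\qquad\big(|\mathrm{Im}\,s-\theta|\le\tfrac{3\pi}8\big). \tag{14}$$

**Step 2: changing the height.** Neighboring truncations must nearly agree. If $\theta,\theta'\in[-2R,2R]$, $|\mathrm{Im}\,s-\theta|,|\mathrm{Im}\,s-\theta'|\le\frac{3\pi}8$ and $\mathrm{Re}\,s\le-2R$, then
$$|F^\theta(s)-F^{\theta'}(s)|\le Ce^{-|\mathrm{Re}\,s|}. \tag{15}$$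
By Cauchy's theorem the difference is, up to sign, the integral over the segment of $\mathrm{Re}\,s'=-R$ between the heights $\theta,\theta'$. There $\mathrm{Re}(s'-s)=|\mathrm{Re}\,s|-R\ge\frac12|\mathrm{Re}\,s|$, $|\mathrm{Im}(s'-s)|\le\frac{3\pi}8$, and $g_+$ is bounded.

**Step 3: joining $F_+$ from above.** If $R<\theta\le2R$, $\mathrm{Im}\,s>R$, $|\mathrm{Im}\,s-\theta|\le\frac{3\pi}8$ and $\mathrm{Re}\,s\le-2R$, then
$$|F_+(s)-F^\theta(s)|\le Ce^{-|\mathrm{Re}\,s|}. \tag{16}$$
By (12), $F_+(s)$ is the integral over the line $\mathrm{Im}\,s'=\theta$, so the difference is the tail $\mathrm{Re}\,s'\ge-R$. With $r=\mathrm{Re}\,s'+R\ge0$ we have $\mathrm{Re}(s'-s)\ge r+\frac12|\mathrm{Re}\,s|$ and $|g_+(s')|\le2(r+3R)$, and $|K|\le Ce^{-2r-|\mathrm{Re}\,s|}$.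

**Step 4: joining $F_-$ from below.** Here (10) enters. Put
$$F_-^\vartheta(s):=\overline{F^{-\vartheta}(\bar s)}=\int_{-\infty+i\vartheta}^{-R+i\vartheta}g_-(s')K(s'-s)\,ds' .$$
If $\theta,\theta+2\pi\in[-2R,2R]$, then by (10), shifting $s'$ by $2\pi i$, $F^\theta(s)=F_-^{\theta+2\pi}(s+2\pi i)$. Conjugating (16): if moreover $-2R\le\theta+2\pi<-R$, $\mathrm{Im}(s+2\pi i)<-R$, $|\mathrm{Im}\,s-\theta|\le\frac{3\pi}8$ and $\mathrm{Re}\,s\le-2R$, then
$$|F_-(s+2\pi i)-F^\theta(s)|\le Ce^{-|\mathrm{Re}\,s|}. \tag{17}$$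

## 9. Gluing in the $h$-plane: proof of Lemma 5

The shift by $2\pi i$ in (17) says that the pieces do not close up in the $s$-plane. They do in the plane of $h$, where $s=h-\log h$: with $s_\pm(h)=h-\log_\pm h$ we have $s_-=s_++2\pi i$ for $\mathrm{Re}\,h<0$, and $s_-=s_+$ for $\mathrm{Re}\,h>0$. We build a function on $\{|h|>R'\}$ that is analytic off finitely many cuts with exponentially small jumps.

**Step 1: regions.** We choose strips matching Section 8. Choose an integer $J$ with $b:=(J+\frac12)\frac\pi4\in[R+\pi+4,R+\pi+5]$, possible since the interval has length $1>\frac\pi4$, and let $\theta_j=j\frac\pi4-\pi$ for $|j|\le J$. As $R\ge16$, we have $|\theta_j|\le b-\frac\pi8+\pi\le R+11\le2R$; $\theta_J=b-\frac\pi8-\pi>R+1$; and $\theta_{-J}+2\pi=-\theta_J\in[-2R,-R)$. Let $R'$ be large, in particular $R'\gg b$. Cut $\{|h|>R'\}$ along the ray $\arg h=-\frac\pi4$ and the half-lines $\{\mathrm{Im}\,h=(j+\frac12)\frac\pi4,\ \mathrm{Re}\,h<0\}$, $-J-1\le j\le J$; the outermost ones are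 $\mathrm{Im}\,h=\pm b$. The complement consists of

* $V_j=\{|h|>R',\ \mathrm{Re}\,h<0,\ |\mathrm{Im}\,h-j\frac\pi4|<\frac\pi8\}$, $|j|\le J$;
* $V_+=\{|h|>R',\ \mathrm{Im}\,h>b\}\cup\{|h|>R',\ \mathrm{Re}\,h>0,\ \arg h>-\frac\pi4\}$, with $\arg\in(-\frac\pi2,\frac\pi2)$ in the second set;
* $V_-$, the remaining part, in which $\mathrm{Im}\,h<-b$.

Define $\Psi=T[F_+](s_+(h))$ on $V_+$, $\Psi=T[F^{\theta_j}](s_+(h))$ on $V_j$, and $\Psi=T[F_-](s_-(h))$ on $V_-$, with derivatives taken with respect to $s$.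

**Step 2: $|\Psi(h)|\le C|h|^L$.** For this we check that the disc of radius $\frac14$ about $s_\pm(h)$ lies where the bounds hold. For $R'$ large the following is true on closures.

On $\overline{V_+}$: if $\mathrm{Im}\,h\ge b$, then $\mathrm{Im}\,s_+=\mathrm{Im}\,h-\arg_+h\ge b-\pi\ge R+4$. Otherwise $\mathrm{Re}\,h\ge|h|/2$, so $\mathrm{Re}\,s_+\ge\frac{|h|}2-\log|h|>R+1$ and $\arg s_+\ge-\frac\pi4-o(1)$. In both cases the disc lies in $\mathcal U$.

On $\overline{V_-}$: $\mathrm{Im}\,h\le-b$ (on $\arg h=-\frac\pi4$, $|h|\ge R'$, one has $\mathrm{Im}\,h<-b$), and $\arg_-h\ge-\pi$, so $\mathrm{Im}\,s_-=\mathrm{Im}\,h-\arg_-h\le-b+\pi\le-R-4$ and the disc lies in $\overline{\mathcal U}$.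

On $\overline{V_j}$: $|\arg_+h-\pi|\le\frac1{10}$, hence $|\mathrm{Im}\,s_+-\theta_j|\le\frac\pi8+\frac1{10}$, and $\frac\pi8+\frac1{10}+\frac14<\frac{3\pi}8$. Also $\mathrm{Re}\,s_+<-2R-1$.

By (13), its conjugate, (14) and Cauchy's estimates on these discs, all derivatives involved are $O(|h|^2)$, so $|\Psi(h)|\le C|h|^L$ with $L=2\deg T$. Each piece of $\Psi$ extends analytically to a neighborhood of the closure of its region.

**Step 3: all jumps across the cuts are $O(e^{-|h|/4})$.** This makes the coming Cauchy integrals have all moments.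

Across $\arg h=-\frac\pi4$: here $s_+=s_-$, and $F_+-F_-=(1-e^{-2\pi ix})(F_+-xu(x))$ by (7), which holds on the disc of radius $\frac14$ by Lemma 9, as $\arg s_\pm\to-\frac\pi4$. Since $\mathrm{Re}\,s_\pm=|h|/\sqrt2-\log|h|$, $|x|\le e^{-|h|/2}$ on the disc for $|h|$ large. With (13) and Cauchy's estimates, $D^i(F_+-F_-)=O(|h|^2e^{-|h|/2})$.

Across $\mathrm{Im}\,h=(j+\frac12)\frac\pi4$, $-J\le j\le J-1$: such $h$ lies in $\overline{V_j}\cap\overline{V_{j+1}}$, so (15) holds for $\theta_j,\theta_{j+1}$ on the disc. As $|\mathrm{Re}\,s|\ge|h|/2$ there, Cauchy's estimates bound the differences of derivatives by $O(e^{-|h|/2})$.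

Across $\mathrm{Im}\,h=b$, between $V_+$ and $V_J$: use (16) with $\theta=\theta_J$ in the same way; here $\mathrm{Im}\,s\ge R+4-\frac14$ on the disc. Across $\mathrm{Im}\,h=-b$, between $V_{-J}$ and $V_-$: $s_-=s_++2\pi i$, and (17) with $\theta=\theta_{-J}$ applies in the same way.

In each case the arguments of $T$ on the two sides are $O(|h|^2)$ and differ by $O(|h|^2e^{-|h|/2})$, so the values of $T$ differ by $O(|h|^Le^{-|h|/2})=O(e^{-|h|/4})$.

**Step 4: Cauchy–Heine representation.** We express $\Psi$ through its jumps. Let $\Theta(h)=h^{-L-1}\Psi(h)=O(1/|h|)$. Apply Cauchy's formula to each region intersected with $\{R'<|z|<\rho\}$; for $h$ in one region the integrals over the boundaries of the other regions vanish. Add the formulas and let $\rho\to\infty$. The outer circle contributes $O(1/(\rho-|h|))$, and on each cut the two sides combine to the jump. So for $h$ off the cuts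
$$\Theta(h)=\int\frac{d\mu(z)}{h-z}, \tag{18}$$
where $\mu$ is a complex measure on $\{|z|=R'\}\cup\{\text{cuts}\}$, with bounded density on the circle and density $O(e^{-|z|/4})$ on the cuts. Hence $\int e^{c|z|}d|\mu|(z)<\infty$ with $c=\frac18$.

**Step 5: expansion with factorial bounds.** Let $W=\{|h|\ge R'',\ -\frac{3\pi}{16}\le\arg h\le\frac{15\pi}{16}\}$. For $R''$ large, $W\subset V_+$ and $W$ has distance at least $1$ from the support of $\mu$. We have
$$\frac1{h-z}=\sum_{n<N}\frac{z^n}{h^{n+1}}+\frac{z^N}{h^N(h-z)},\qquad|z|^N\le N!\,c^{-N}e^{c|z|}.$$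
With $m_n=\int z^nd\mu$, (18) gives
$$\Big|\Theta(h)-\sum_{n<N}m_nh^{-n-1}\Big|\le C\,N!\,(c|h|)^{-N}\qquad(h\in W,\ N\ge0), \tag{19}$$
with $C$ independent of $N$ and $h$. Large positive $h$ lie in $W$ and correspond to $s=h-\log h$. Multiplying by $h^{L+1}$ gives the asserted expansion of $T[F_+](s)$. Since $h\sim s$, all $m_n$ vanish if and only if $T[F_+](s)=O(s^{-\infty})$: a smallest index $n$ with $m_n\ne0$ would give $T[F_+]\sim m_nh^{L-n}$.

**Step 6: vanishing.** The opening of $W$ is $\frac{9\pi}8>\pi$, and this is what excludes exponentially small functions such as $e^{-h}$, which is large where $\mathrm{Re}\,h<0$. Suppose all $m_n=0$. In (19) take $N=\lfloor c|h|\rfloor$. Then $(c|h|)^{-N}\le N^{-N}$, and $N!/N^N=O(\sqrt{N+1}\,e^{-N})$, so $|\Theta(h)|\le Ce^{-c|h|/2}$ on $W$. Put $z=he^{-3\pi i/8}$, so that $W=\{|\arg z|\le\frac{9\pi}{16},\ |z|\ge R''\}$, and let $q=\frac{17}{18}$. Then $q\cdot\frac{9\pi}{16}=\frac{17\pi}{32}\in(\frac\pi2,\pi)$.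

Let $\lambda>0$. The function $\Theta e^{\lambda z^q}$ tends to $0$ at infinity in $W$, as $q<1$. On the boundary rays it is bounded by $C_1:=\sup_W|\Theta|$, since $\mathrm{Re}\,z^q<0$ there. On the arc $|z|=R''$ it is bounded by $C_1e^{\lambda R''^q}$. By the maximum principle, $|\Theta|\le C_1\exp(\lambda(R''^q-z^q))$ for real $z>R''$. Letting $\lambda\to\infty$ gives $\Theta=0$ there, hence on $W$. So $T[F_+](s_+(h))=0$ on $W$. As $s_+$ is a nonconstant analytic, hence open, map on the interior of $W$, $T[F_+]$ vanishes on a nonempty open subset of the connected domain $\mathcal U$, hence on $\mathcal U$, and in particular on $(R,\infty)$. This proves Lemma 5, and with it Propositions 6 and 4, Theorem 2 and Theorem 1: the sequence of primes is not ADE. $\blacksquare$
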